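# LexBFS$^+$ on cocomparability graphs: every even period occurs

## 1. A poset in three layers with two wirings

Fix an integer $k\ge 2$ and a permutation $\pi$ of $\{1,\dots,k\}$. Take three disjoint sets
$$A=\{a_0,a_1,F_1,\dots,F_k\},\qquad Q=\{y,z,f_1,\dots,f_k,g_1,\dots,g_k\},\qquad B=\{b_0,b_1,E_1,\dots,E_k\},$$
with $4k+6$ elements in all. We define a poset $P=P_\pi$ on $V=A\cup Q\cup B$. Write
$$D(x)=\{w:w<_Px\},\qquad U(x)=\{w:w>_Px\}.$$
Each of $A,Q,B$ is an antichain, every element of $A$ lies below every element of $B$, and each element of the middle layer $Q$ is wired downward to $A$ and upward to $B$ as follows: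
$$\begin{aligned}
&D(z)=\{a_0\},&&D(f_i)=\{a_0,F_i\},&&D(y)=\{a_0,a_1\},&&D(g_i)=\{a_0,a_1,F_i\},\\
&U(y)=\{b_0\},&&U(g_{\pi(i)})=\{b_0,E_i\},&&U(z)=\{b_0,b_1\},&&U(f_i)=\{b_0,b_1,E_i\}.
\end{aligned}\tag{1}$$
This relation is transitive: the only chains of two relations are $a<x<b$ with $a\in A$, $x\in Q$, $b\in B$, and $a<b$ always holds. Reading (1) from the side of $A$ and $B$ gives $D(a)=\emptyset$ for $a\in A$, $U(b)=\emptyset$ for $b\in B$, and
$$\begin{aligned}
U(a_0)&=B\cup Q, & U(a_1)&=B\cup\{y,g_1,\dots,g_k\}, & U(F_i)&=B\cup\{f_i,g_i\},\\
D(b_0)&=A\cup Q, & D(b_1)&=A\cup\{z,f_1,\dots,f_k\}, & D(E_i)&=A\cup\{f_i,g_{\pi(i)}\}.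
\end{aligned}\tag{2}$$

So there are two wirings between the $F$'s and the $E$'s. Through $f_i$, the element $F_i$ is joined to $E_i$. Through $g_{\pi(i)}$, the element $E_i$ is joined to $F_{\pi(i)}$. The elements $a_1$ and $b_1$ act as switches. Seen from below, $a_1$ separates the $g$'s from the $f$'s; seen from above, $b_1$ separates the $f$'s from the $g$'s.

Let $G_\pi$ be the **incomparability graph** of $P$: the vertices are the elements, and two distinct vertices are adjacent when they are incomparable.

What is this for? We shall study a deterministic graph search, LexBFS$^+$. It reads a vertex ordering of a graph and returns a new one, and we iterate it. On $G_\pi$ the search runs through the layers alternately upward and downward. The order of the $F$'s stores a list $j=(j_1,\dots,j_k)$ of $\{1,\dots,k\}$. On the way up, the list is carried from the $F$'s to the $E$'s along the $f$-wiring. On the way down it is carried from the $E$'s to the $F$'s along the $g$-wiring, and that wiring is twisted by $\pi$. Two sweeps replace $j$ by $(\pi(j_1),\dots,\pi(j_k))$, so the process needs $2\,\mathrm{ord}(\pi)$ sweeps to return. This refutes a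 conjecture saying that two sweeps always suffice in the long run.

For orientation, here is what will come out for $k=2$ and $\pi$ the swap of $1$ and $2$ (14 vertices):
$$\begin{aligned}
&(a_0,a_1,F_2,F_1,\;z,f_1,f_2,y,g_1,g_2,\;E_2,E_1,b_1,b_0)\\
\mapsto\;&(b_0,b_1,E_1,E_2,\;y,g_1,g_2,z,f_2,f_1,\;F_2,F_1,a_1,a_0)\\
\mapsto\;&(a_0,a_1,F_1,F_2,\;z,f_2,f_1,y,g_2,g_1,\;E_1,E_2,b_1,b_0)\mapsto\cdots
\end{aligned}\tag{3}$$
The third ordering is the first one with the indices $1$ and $2$ exchanged, so it takes four sweeps to come back.

## 2. LexBFS, the tie-breaking rule, and the period-two conjecture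

All graphs $G=(V,E)$ are finite and simple, with $n=|V|$ vertices, and $x\sim y$ means adjacency. A **vertex ordering** is a linear order $\sigma=(v_1,\dots,v_n)$ of $V$; we write $a<_\sigma b$ if $a$ comes before $b$.

**Definition (LexBFS).** Every vertex starts with the empty label. For $k=n,n-1,\dots,1$: choose an unnumbered vertex $v$ with lexicographically largest label (labels are strings of integers; a proper prefix is smaller than the longer string); give $v$ the number $k$; append $k$ to the label of each unnumbered neighbor of $v$. The vertices, in the order in which they are chosen, form a LexBFS ordering. Ties may be broken arbitrarily.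

Numbers are handed out in decreasing order, so a label is a strictly decreasing string. It is therefore the same thing as a set: the set of numbers of the already chosen neighbors. This gives the comparison rule we shall use throughout:

> Of two distinct labels, the larger is the one containing the largest integer of their symmetric difference. $\quad(\ast)$

Indeed, let $m$ be that integer. The two strings agree on the integers greater than $m$, which form a common prefix. Then one string continues with $m$, and the other ends or continues with something smaller. For instance $(10,9)$ beats $(10,8,7)$: the symmetric difference is $\{9,8,7\}$. Since earlier vertices have larger numbers, "largest integer" means "earliest vertex": if $x$ is chosen while $y$ is unnumbered and their labels differ, then the earliest chosen vertex adjacent to exactly one of $x,y$ is adjacent to $x$.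

**Definition (LexBFS$^+$).** For a vertex ordering $\sigma$ of $G$, the ordering $T(\sigma)=\mathrm{LexBFS}^+(G,\sigma)$ is the LexBFS ordering in which every tie is broken in favor of the tied vertex that appears last in $\sigma$. In particular $T(\sigma)$ begins with the last vertex of $\sigma$.

*Example.* Let $G$ be the four-cycle with edges $ac,ad,bc,bd$, and let $\sigma=(d,a,b,c)$. We choose $c$ (number 4), so $a$ and $b$ get the label $(4)$. They tie, and $b$ is later in $\sigma$, so $b$ gets number 3 and $d$ gets the label $(3)$. Now $a$ has $(4)$ and $d$ has $(3)$, so $a$ comes next, then $d$. Thus $T(d,a,b,c)=(c,b,a,d)$. Starting from $(c,b,a,d)$: choose $d$; then $a,b$ tie with $(4)$ and $a$ is later; then $c$ gets $(3)$ while $b$ has $(4)$; so $b$, then $c$. Thus $T(c,b,a,d)=(d,a,b,c)$, and the two orderings alternate forever.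

**Definition (cocomparability).** $G$ is a comparability graph if its edges can be oriented so that $a\to b$ and $b\to c$ imply that $ac$ is an edge oriented $a\to c$. $G$ is a cocomparability graph if its complement is a comparability graph; equivalently, if $G$ is the incomparability graph of some poset. A **cocomparability ordering** of $G$ is a vertex ordering $\sigma$ such that, for all $a<_\sigma b<_\sigma c$ with $ac\in E$, at least one of $ab,bc$ is in $E$.

*Example.* For the path with edges $ab,bc$, the ordering $(a,b,c)$ is one, since its only triple has $ac\notin E$. For the four-vertex path with edges $ab,bc,cd$, the ordering $(b,d,a,c)$ is not one: $b<d<a$ with $ab\in E$ but $bd,da\notin E$.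

The link with posets is as follows. If $\sigma$ is a cocomparability ordering, orient every non-edge of $G$ from its $\sigma$-earlier to its $\sigma$-later end. This is transitive: if $a<_\sigma b<_\sigma c$ and $ab,bc\notin E$, then $ac\notin E$ by the definition. So we obtain a poset with incomparability graph $G$, and $\sigma$ is a linear extension of it. Conversely, let $\sigma$ be a linear extension of a poset $P$ with incomparability graph $G$. If $a<_\sigma b<_\sigma c$ and $ab,bc\notin E$, then $a<_Pb<_Pc$, so $ac\notin E$; hence $\sigma$ is a cocomparability ordering. In particular, $G$ is a cocomparability graph if and only if it has a cocomparability ordering.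

One external fact about the iteration is used.

**Theorem (Dusart and Habib).** Let $G$ be a cocomparability graph and $\{\sigma_i\}_{i\ge1}$ a sequence of LexBFS orderings of $G$ with $\sigma_{i+1}=T(\sigma_i)$. Then $\sigma_n$ is a cocomparability ordering of $G$, whatever the choice of $\sigma_1$.

We call such $\{\sigma_i\}$ a LexBFS$^+$ sequence. There are finitely many orderings and $\sigma_{i+1}$ is a function of $\sigma_i$, so every such sequence is eventually periodic. Its **eventual period** is the least $d\ge1$ with $\sigma_{i+d}=\sigma_i$ for all large $i$. Note that if $\sigma_{i+d}=\sigma_i$ for one $i$, then the same holds for all larger $i$.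

The following conjecture comes from "Efficient Algorithms On Cocomparability Graphs Via Vertex Orderings": *for a cocomparability graph $G$ and a LexBFS$^+$ sequence $\{\sigma_i\}$, for $i$ sufficiently large and independent of the choice of $\sigma_1$, we have $\sigma_{i+2}=\sigma_i$.* It is false, and we shall prove the following.

**Theorem 1.** There are a cocomparability graph on $10$ vertices and a LexBFS ordering $\sigma_1$ of it whose LexBFS$^+$ sequence is periodic with minimal period $4$; moreover $\sigma_{i+2}\ne\sigma_i$ for every $i\ge1$.

**Theorem 2.**
1. For every $k\ge2$ and every permutation $\pi$ of $\{1,\dots,k\}$, the graph $G_\pi$ is a cocomparability graph on $4k+6$ vertices such that, for **every** LexBFS ordering $\sigma_1$, the sequence $\{\sigma_i\}$ is eventually periodic with minimal period exactly $2\,\mathrm{ord}(\pi)$. In particular, if $\pi\ne\mathrm{id}$, then no sequence on $G_\pi$ satisfies $\sigma_{i+2}=\sigma_i$ for all large $i$.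
2. The set of minimal eventual periods of LexBFS$^+$ sequences on cocomparability graphs is exactly $\{1\}\cup\{2,4,6,\dots\}$, and $1$ occurs only for $n=1$. Every even number $2r$ is the eventual period of *all* sequences on some cocomparability graph.
3. There are cocomparability graphs on $n\to\infty$ vertices all of whose sequences have eventual period $\exp\big((\tfrac12+o(1))\sqrt{n\ln n}\big)$.

In particular the period can be superpolynomial in $n$.

## 3. Complete graphs, edgeless graphs, a path, a four-cycle

*Complete graphs.* All unnumbered vertices always carry the same label, so every choice is decided by the tie-break: the last unnumbered vertex of $\sigma$ is taken. Hence $T$ reverses the ordering. For $n\ge2$ the period is 2.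

*Edgeless graphs.* All labels stay empty, so again $T$ is reversal.

*The path with edges $ab,bc$.* If $\sigma$ ends with $c$, then $T(\sigma)$ begins with $c$; now only $b$ has a nonempty label, so $T(\sigma)=(c,b,a)$. Likewise, if $\sigma$ ends with $a$, then $T(\sigma)=(a,b,c)$. From then on the sequence alternates between these two. If $\sigma$ ends with $b$, then $T(\sigma)$ begins with $b$ and ends with $a$ or $c$, and we are back in the previous case.

*The four-cycle.* Section 2 gave the alternation $(d,a,b,c)\leftrightarrow(c,b,a,d)$. It also carries a warning. The graph is the incomparability graph of the poset with relations $a<b$ and $c<d$, and neither ordering is a linear extension of this poset or of its dual: in $(d,a,b,c)$, $a$ precedes $b$ but $d$ precedes $c$. The ordering $(d,a,b,c)$ is a linear extension of another poset with the same incomparability graph, namely $a<b$, $d<c$. So the poset along which a sequence runs must be read off the sequence, and cannot be prescribed in advance. When we want to argue with a fixed poset for all sequences at once, as on $G_\pi$, we must prove that the graph leaves no other choice.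

## 4. What one sweep does: flipping and sorting

Let $P$ be a poset on $V$ with incomparability graph $G$, and let $P^d$ be its dual, which has the same incomparability graph. "Adjacent" means "distinct and incomparable". The next two lemmas describe $T(\sigma)$ when $\sigma$ is a linear extension of $P$.

**Lemma 1 (flipping).** If $\sigma$ is a linear extension of $P$, then $T(\sigma)$ is a linear extension of $P^d$.

*Proof.* Let $\tau=T(\sigma)$. Suppose some pair has $x<_Py$ and $x<_\tau y$; choose such a pair with $x$ leftmost in $\tau$. When $x$ was chosen, $y$ was unnumbered, so the label of $x$ was at least that of $y$. The labels were not equal: $x<_\sigma y$, so in a tie $y$ would have been preferred to $x$. So the label of $x$ was strictly larger, and by $(\ast)$ there is $z<_\tau x$ with $z\sim x$ and $z\not\sim y$. Since $z<_\tau x<_\tau y$, we have $z\ne y$, so $z$ and $y$ are comparable. If $z<_Py$, then $z<_\tau y$, and the pair $(z,y)$ is a bad pair with $z$ to the left of $x$, contradicting the choice of $x$. If $y<_Pz$, then $x<_Py<_Pz$, so $x$ and $z$ are comparable, contradicting $z\sim x$. $\square$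

Comparable pairs therefore flip at every sweep, and two sweeps restore them. All the interest is in the adjacent pairs. To describe these, we compare sets by their earliest disagreement.

**Definition.** For a linear order $\tau$ of $V$ and distinct sets $X,Y\subseteq V$, write $X\prec_\tau Y$ if the $\tau$-first element of the symmetric difference $X\triangle Y$ lies in $Y$.

If $X\subsetneq Y$, then $X\prec_\tau Y$ for every $\tau$. For distinct $X,Y$ exactly one of $X\prec_\tau Y$, $Y\prec_\tau X$ holds. For example, if $\tau$ begins $(u,v,w,\dots)$, then $\{v,w\}\prec_\tau\{u\}$, because $u$ is the earliest disagreement.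

**Lemma 2 (sorting).** Let $\sigma$ be a linear extension of $P$, let $\tau=T(\sigma)$, and let $x\ne y$.

(a) If $U(x)=U(y)$, then $x<_\tau y\iff y<_\sigma x$.

(b) If $U(x)\prec_\tau U(y)$, then $x<_\tau y$.

The dual statement also holds: if $\sigma$ is a linear extension of $P^d$ and $\tau=T(\sigma)$, then (a) and (b) hold with $D$ in place of $U$.

*Proof.* The dual statement is the statement for the poset $P^d$, so we prove (a) and (b). By Lemma 1, $\tau$ is a linear extension of $P^d$. Hence
$$\text{if } w<_\tau v \text{ and } w,v \text{ are comparable, then } w\in U(v).\tag{4}$$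

**(a)** The vertices $x,y$ are incomparable: $x<_Py$ would give $y\in U(x)=U(y)$, and symmetrically. Suppose $x<_\tau y$. Let $w<_\tau x$ be non-adjacent to one of $x,y$. Since $w$ precedes both of them in $\tau$, (4) puts $w$ into the $U$-set of that vertex. So $w\in U(x)=U(y)$, and $w$ is non-adjacent to both. Thus every vertex chosen before $x$ is adjacent to both or to neither, and $x,y$ had equal labels when $x$ was chosen. Since $x$ was preferred to $y$, the tie-break gives $y<_\sigma x$. Exchanging the roles of $x$ and $y$, $y<_\tau x$ implies $x<_\sigma y$. This is the equivalence.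

**(b)** First let $x,y$ be comparable. If $x<_Py$, then $U(y)\subsetneq U(x)$, since $y\in U(x)\setminus U(y)$, and this gives $U(y)\prec_\tau U(x)$, contrary to hypothesis. So $x>_Py$, and Lemma 1 gives $x<_\tau y$.

Now let $x,y$ be incomparable, and let $w$ be the $\tau$-first element of $U(x)\triangle U(y)$; by hypothesis $w\in U(y)\setminus U(x)$. Suppose, for contradiction, that $y<_\tau x$. Since $w>_Py$, Lemma 1 gives $w<_\tau y<_\tau x$. As $w\notin U(x)$, (4) shows that $w$ is not comparable to $x$, and $w\neq x$; so $w\sim x$, while $w\not\sim y$. When $y$ was chosen, its label was at least that of $x$, and the two labels differed because of $w$. So the label of $y$ was larger, and by $(\ast)$ the earliest chosen vertex $w'$ adjacent to exactly one of $x,y$ has $w'\sim y$ and $w'\not\sim x$. Since $w$ itself is adjacent to exactly one of them, and to the other one, $w'<_\tau w$. Now $w'<_\tau x$ and $w'\not\sim x$, so $w'\in U(x)$ by (4), while $w'\sim y$ gives $w'\notin U(y)$. Thus $w'\in U(x)\triangle U(y)$ comes before $w$, a contradiction. $\square$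

So a sweep starting from a linear extension of $P$ reads the poset from the top down and sorts the vertices by their upper sets, with respect to the order it has itself produced higher up. Ties are reversed. The next sweep does the same from the bottom up with lower sets.

## 5. Two layers settle into period two, and what a middle layer changes

It is natural to try to prove the conjecture from Lemma 2. Here is an attempt that succeeds for two layers; it shows where a third layer breaks it.

**Observation.** Let $P$ be a poset on $A\sqcup B$ whose relations all have the form $a<b$ with $a\in A$, $b\in B$, and suppose each $a$ is below some $b$ and each $b$ is above some $a$. If some $\sigma_m$ of a LexBFS$^+$ sequence is a linear extension of $P$, then the sequence eventually satisfies $\sigma_{i+2}=\sigma_i$.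

*Proof.* We encode the orderings as one matrix that is sorted again and again. By Lemma 1, $\sigma_m,\sigma_{m+1},\dots$ are alternately linear extensions of $P$ and of $P^d$. For $i\ge m+1$, Lemma 2(b) or its dual shows that $\sigma_i$ lists $B$ before $A$ if it extends $P^d$ (because $\emptyset=U(b)\subsetneq U(a)$), and $A$ before $B$ if it extends $P$ (because $\emptyset=D(a)\subsetneq D(b)$). Let $M_i$ be the 0/1 matrix with rows $A$, columns $B$, and entry $1$ where $a<_Pb$. If $\sigma_i$ lists $A$ first, take the rows in $\sigma_i$-order and the columns in reverse $\sigma_i$-order. If it lists $B$ first, take the columns in $\sigma_i$-order and the rows in reverse $\sigma_i$-order.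

Suppose $\sigma_i$ lists $A$ first. In $\sigma_{i+1}$ the set $B$ appears in reverse $\sigma_i$-order, by Lemma 2(a), so the columns do not move. The set $A$ appears in $\sigma_{i+1}$ increasingly with respect to $\prec_{\sigma_{i+1}}$ on upper sets. For rows this is the lexicographic order, reading columns from left to right. Equal rows appear in reverse $\sigma_i$-order. As the rows of $M_{i+1}$ are read in reverse $\sigma_{i+1}$-order, $M_{i+1}$ arises from $M_i$ by sorting the rows into decreasing lexicographic order, keeping equal rows in their old order. Dually, the next step sorts the columns decreasingly, reading from top to bottom.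

Each sort is a composition of exchanges of adjacent rows $\ell,\ell+1$ for which row $\ell$ is lexicographically smaller than row $\ell+1$ (or the same for columns). Let $c$ be the first column in which these rows differ. The exchange turns the entry $(\ell,c)$ from $0$ into $1$. Every other changed entry lies at $(\ell+1,c)$, or in row $\ell$ or $\ell+1$ and a column $c'>c$, so its index sum exceeds $\ell+c$. Hence the word obtained by reading the matrix by increasing index sum (with any fixed order on equal sums) increases lexicographically. The same holds for columns. There are finitely many words, so from some point on no exchange happens. Then the row and column orders are constant, and $\sigma_i$ alternates between two orderings. $\square$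

What made this work? A layer that is sorted in one sweep comes first in the next sweep, where it is merely reversed. With three layers this fails for the middle one. Going down, $Q$ is sorted by $U$, that is, by $B$. Going up, it is sorted afresh by $D$, that is, by $A$. Nothing forces the second order to be the reverse of the first, so no single matrix describes the process. In (3) the first ordering has the middle part $z,f_1,f_2,y,g_1,g_2$ and the second has $y,g_1,g_2,z,f_2,f_1$. These are not reverses of each other. This freedom is what $P_\pi$ exploits: the switch $a_1$ makes the $f$'s come first on the way up, and $b_1$ makes the $g$'s come first on the way down, so each direction uses its own wiring.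

## 6. Ten vertices and an automorphism of order four

Before the general construction, we give a small counterexample that can be checked entirely by hand. It rests on symmetry and uses nothing from Sections 4 and 5. The letters $p,q,r,s$ in this section are vertices.

**Equivariance.** For an automorphism $\varphi$ of a graph $G$ and $\sigma=(v_1,\dots,v_n)$, put $\varphi(\sigma)=(\varphi(v_1),\dots,\varphi(v_n))$. Since $T$ is defined from $G$ and $\sigma$ alone,
$$T(\varphi(\sigma))=\varphi(T(\sigma)).\tag{5}$$
So if one sweep happens to act on $\sigma_1$ as an automorphism of order four, the period is four.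

**The graph.** Let $Q'=\{p,q,r,s\}$. Let $A'=\{pq,qr,rs\}$ be the edge set of a path on $Q'$, and $B'=\{pr,qs,ps\}$ the edge set of the complementary path. The vertex set is $A'\cup Q'\cup B'$, ten vertices in all. The sets $A'$, $Q'$, $B'$ are cliques; there are no edges between $A'$ and $B'$; and $x\in Q'$ is adjacent to $e\in A'\cup B'$ if and only if $x\notin e$.

**It is a cocomparability graph.** Orient the non-edges by $a\to b$ for $a\in A'$, $b\in B'$; by $a\to x$ for $x\in a\in A'$; and by $x\to b$ for $x\in b\in B'$. The only directed paths of length two are $a\to x\to b$, and $a\to b$ holds. So the orientation is transitive.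

**The automorphism.** Let $\varphi$ be induced by $p\mapsto q\mapsto s\mapsto r\mapsto p$. On pairs it acts by
$$pq\mapsto qs,\quad qr\mapsto ps,\quad rs\mapsto pr,\quad pr\mapsto pq,\quad qs\mapsto rs,\quad ps\mapsto qr.$$
It exchanges $A'$ and $B'$ and preserves $Q'$ and the relation $x\in e$. So it is an automorphism, of order 4.

**The sweep.** Let
$$\sigma_1=(qr,\ rs,\ pq,\ p,\ s,\ q,\ r,\ qs,\ pr,\ ps).$$
The table computes $T(\sigma_1)$; after each choice it lists the nonempty labels of unnumbered vertices.

| number | chosen | unnumbered neighbors | labels afterwards |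
|---|---|---|---|
| 10 | $ps$ (last in $\sigma_1$) | $pr,qs,q,r$ | $pr,qs,q,r:(10)$ |
| 9 | $pr$ (tie $q,r,qs,pr$; last in $\sigma_1$) | $qs,q,s$ | $qs,q:(10,9)$; $r:(10)$; $s:(9)$ |
| 8 | $qs$ (tie $q,qs$; last in $\sigma_1$) | $p,r$ | $q:(10,9)$; $r:(10,8)$; $s:(9)$; $p:(8)$ |
| 7 | $q$ | $p,r,s,rs$ | $r:(10,8,7)$; $s:(9,7)$; $p:(8,7)$; $rs:(7)$ |
| 6 | $r$ | $p,s,pq$ | $s:(9,7,6)$; $p:(8,7,6)$; $rs:(7)$; $pq:(6)$ |
| 5 | $s$ | $p,pq,qr$ | $p:(8,7,6,5)$; $rs:(7)$; $pq:(6,5)$; $qr:(5)$ |
| 4 | $p$ | $rs,qr$ | $rs:(7,4)$; $pq:(6,5)$; $qr:(5,4)$ |
| 3 | $rs$ | $pq,qr$ | $pq:(6,5,3)$; $qr:(5,4,3)$ |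
| 2 | $pq$ | $qr$ | $qr:(5,4,3,2)$ |
| 1 | $qr$ | none | |

Hence
$$\sigma_2=T(\sigma_1)=(ps,\ pr,\ qs,\ q,\ r,\ s,\ p,\ rs,\ pq,\ qr),$$
and applying $\varphi$ to $\sigma_1$ entry by entry gives exactly this list: $\sigma_2=\varphi(\sigma_1)$.

**Proof of Theorem 1.** By (5) and induction, $\sigma_{i+1}=\varphi^i(\sigma_1)$ for all $i\ge0$. In particular $\sigma_5=\varphi^4(\sigma_1)=\sigma_1$, so $\sigma_1=T(\sigma_4)$ is itself a LexBFS ordering, and the sequence is of the required kind. An ordering lists all vertices, so an automorphism fixes an ordering only if it is the identity. Since $\varphi,\varphi^2,\varphi^3\ne\mathrm{id}$, we have $\sigma_{i+d}=\varphi^d(\sigma_i)\ne\sigma_i$ for $d=1,2,3$ and every $i$. So the minimal period is 4, and $\sigma_{i+2}\neq\sigma_i$ for every $i$. For example, $\sigma_3=(qr,pq,rs,s,p,r,q,pr,qs,ps)\ne\sigma_1$. $\blacksquare$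

Here too the middle layer is not reversed: it reads $p,s,q,r$ in $\sigma_1$ and $q,r,s,p$ in $\sigma_2$. Theorem 1 concerns one particular $\sigma_1$. For a statement about all $\sigma_1$ and arbitrary even periods, we return to $G_\pi$.

## 7. Every cocomparability ordering of $G_\pi$ follows $P$ or its dual

The four-cycle showed that a graph may have several underlying posets. The purpose of this section is to exclude that for $G_\pi$, so that every sequence on $G_\pi$, whatever $\sigma_1$, ends up running along $P$. In $G_\pi$ the sets $A,Q,B$ are cliques, there are no edges between $A$ and $B$, and $x\in Q$ is adjacent to exactly the elements of $A\setminus D(x)$ and $B\setminus U(x)$ outside $Q$.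

**Lemma 3.** Every cocomparability ordering $\rho$ of $G_\pi$ is a linear extension of $P$ or of $P^d$.

*Proof.* **Separating $A$ from $B$.** If $b'<_\rho a<_\rho b$ with $a\in A$ and $b,b'\in B$, then $bb'\in E$ but $ab',ab\notin E$, which is forbidden. So each $a\in A$ is before all of $B$ or after all of $B$. In the same way each $b\in B$ is before all of $A$ or after all of $A$. If some $a$ is before all of $B$, then no $b$ is before all of $A$, so every $b$ is after all of $A$. Otherwise every $a$ is after all of $B$. So one of $A,B$ entirely precedes the other. The definition of a cocomparability ordering is symmetric under reversal, and reversal exchanges linear extensions of $P$ and of $P^d$. So, after reversing $\rho$ if necessary, we may assume that $A$ is entirely before $B$, and we show that $\rho$ then extends $P$.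

**Placing $Q$.** Let $x\in Q$. By (1), $D(x)$ and $U(x)$ have at most three elements, while $|A|=|B|=k+2\ge4$; so $A\setminus D(x)$ and $B\setminus U(x)$ are nonempty.

Suppose $a\in D(x)$ and $x<_\rho a$. Choose $b\in B\setminus U(x)$. Then $x<_\rho a<_\rho b$ with $xb\in E$ and $xa,ab\notin E$, which is forbidden.

Suppose $b\in U(x)$ and $b<_\rho x$. Choose $a\in A\setminus D(x)$. Then $a<_\rho b<_\rho x$ with $ax\in E$ and $ab,bx\notin E$, which is forbidden.

So all three kinds of relations, $a<b$, $a<x$ and $x<b$, are respected by $\rho$. $\square$

The hypothesis $k\ge2$ is used here: for $k=1$ the set $D(g_1)$ would be all of $A$.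

## 8. Two sweeps apply the permutation

For a list $j=(j_1,\dots,j_k)$ of the elements of $\{1,\dots,k\}$, each occurring once, let
$$\Sigma_j=(a_0,a_1,F_{j_k},\dots,F_{j_1},\ z,f_{j_1},\dots,f_{j_k},\ y,g_{j_1},\dots,g_{j_k},\ E_{j_k},\dots,E_{j_1},b_1,b_0).$$
The first ordering in (3) is $\Sigma_{(1,2)}$ and the third is $\Sigma_{(2,1)}$. Each $\Sigma_j$ lists $A$, then $Q$, then $B$, so it is a linear extension of $P$. We treat the upward sweep, then the downward sweep, then put them together.

**Lemma 4 (upward sweep).** Let $\tau$ be a linear extension of $P^d$, and suppose $\sigma=T(\tau)$ begins with $a_0,a_1,F_{j_k},\dots,F_{j_1}$. Then $\sigma=\Sigma_j$.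

*Proof.* By the dual of Lemma 2(b), $u<_\sigma v$ whenever $D(u)\prec_\sigma D(v)$. We apply this layer by layer.

**The layers come in the order $A,Q,B$.** For $a\in A$, $x\in Q$, $b\in B$ we have $\emptyset=D(a)\subsetneq D(x)\subsetneq A\subsetneq D(b)$ by (1) and (2).

**The order on $Q$.** The sets $D(x)$, $x\in Q$, are pairwise distinct subsets of $A$, and $\sigma$ lists $A$ as $a_0,a_1,F_{j_k},\dots,F_{j_1}$. All of them contain $a_0$. If one of two sets contains $a_1$ and the other does not, then $a_1$ is the $\sigma$-first disagreement. So $z$ and the $f$'s, whose sets lack $a_1$, precede $y$ and the $g$'s. By inclusion, $z$ precedes every $f_i$ and $y$ precedes every $g_i$. For $s<t$, $D(f_{j_s})\triangle D(f_{j_t})=\{F_{j_s},F_{j_t}\}$, and its $\sigma$-first element is $F_{j_t}$. So $D(f_{j_s})\prec_\sigma D(f_{j_t})$ and $f_{j_s}<_\sigma f_{j_t}$. The same computation gives $g_{j_s}<_\sigma g_{j_t}$. So $Q$ appears as $z,f_{j_1},\dots,f_{j_k},y,g_{j_1},\dots,g_{j_k}$.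

**The order on $B$.** All sets in question contain $A$, so disagreements lie in $Q$. The set $D(b_0)=A\cup Q$ properly contains the others: $D(b_1)$ lacks $y$, and $D(E_i)$ lacks $z$. So $b_0$ is last. The vertex $z$ is $\sigma$-first in $Q$ and lies in $D(b_1)\setminus D(E_i)$, so every $E_i$ precedes $b_1$. Finally, let $s<t$. By (2),
$$D(E_{j_s})\triangle D(E_{j_t})=\{f_{j_s},g_{\pi(j_s)},f_{j_t},g_{\pi(j_t)}\}.$$
In $\sigma$ all $f$'s precede all $g$'s and $f_{j_s}$ precedes $f_{j_t}$, so the $\sigma$-first element is $f_{j_s}\in D(E_{j_s})$. Hence $E_{j_t}<_\sigma E_{j_s}$, and $B$ appears as $E_{j_k},\dots,E_{j_1},b_1,b_0$. $\square$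

Only the $f$-wiring influenced the order of the $E$'s, because the $f$'s came first. The next lemma records what every downward sweep does.

**Lemma 5 (any two sweeps reach the normal form).** Let $\sigma^-$ be a linear extension of $P$ and $\tau=T(\sigma^-)$. Then $\tau$ lists $B$, then $Q$, then $A$; its $Q$-part begins with $y$; and its $A$-part is $F_{j_1},\dots,F_{j_k},a_1,a_0$ for some list $j$. Moreover, for this $j$,
$$T(\tau)=\Sigma_j.$$

*Proof.* By Lemma 1, $\tau$ is a linear extension of $P^d$. By Lemma 2(b), $u<_\tau v$ whenever $U(u)\prec_\tau U(v)$.

**The layers.** For $b\in B$, $x\in Q$, $a\in A$ we have $\emptyset=U(b)\subsetneq U(x)\subsetneq B\subsetneq U(a)$. So $\tau$ lists $B$, then $Q$, then $A$.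

**The first element of $Q$.** $U(y)=\{b_0\}$ is a proper subset of $U(x)$ for every other $x\in Q$, so $y$ comes first.

**The end of $\tau$.** $U(a_0)=B\cup Q$ properly contains the other sets $U(a)$: $U(a_1)$ lacks $z$, and $U(F_i)$ lacks $y$. So $a_0$ is last. The sets $U(a_1)$ and $U(F_i)$ both contain $B$, and $y$, the $\tau$-first element of $Q$, lies in $U(a_1)\setminus U(F_i)$; so every $F_i$ precedes $a_1$. Thus the $A$-part of $\tau$ is $F_{j_1},\dots,F_{j_k},a_1,a_0$ for some list $j$.

**The next sweep.** In $T(\tau)$ the layer $A$ comes first, by the dual of Lemma 2(b), since $\emptyset=D(a)\subsetneq D(v)$ for $a\in A$, $v\notin A$. All sets $D(a)$ are equal, so by the dual of Lemma 2(a) the layer $A$ appears in reverse $\tau$-order. So $T(\tau)$ begins with $a_0,a_1,F_{j_k},\dots,F_{j_1}$, and Lemma 4 gives $T(\tau)=\Sigma_j$. $\square$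

**Lemma 6 (the permutation step).** $T(T(\Sigma_j))=\Sigma_{\pi j}$, where $\pi j=(\pi(j_1),\dots,\pi(j_k))$.

*Proof.* Let $\tau=T(\Sigma_j)$. Lemma 5 applies with $\sigma^-=\Sigma_j$, so it suffices to show that the $F$'s appear in $\tau$ in the order $F_{\pi(j_1)},\dots,F_{\pi(j_k)}$. We follow the downward sweep through the layers.

**The order on $B$.** All $U(b)$ are empty, so by Lemma 2(a) the layer $B$ appears in reverse $\Sigma_j$-order: $b_0,b_1,E_{j_1},\dots,E_{j_k}$.

**The order on $Q$.** All sets $U(x)$, $x\in Q$, contain $b_0$. The earliest possible disagreement after that is $b_1$, so $y$ and the $g$'s, whose sets lack $b_1$, precede $z$ and the $f$'s. For $s<t$,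
$$U(g_{\pi(j_s)})\triangle U(g_{\pi(j_t)})=\{E_{j_s},E_{j_t}\}$$
by (1), and its $\tau$-first element is $E_{j_s}\in U(g_{\pi(j_s)})$. So $g_{\pi(j_t)}<_\tau g_{\pi(j_s)}$. As $y$ is first, the $Q$-part of $\tau$ begins with $y,g_{\pi(j_k)},\dots,g_{\pi(j_1)}$, followed by $z$ and the $f$'s.

**The order of the $F$'s.** For $s<t$, by (2),
$$U(F_{\pi(j_s)})\triangle U(F_{\pi(j_t)})=\{f_{\pi(j_s)},g_{\pi(j_s)},f_{\pi(j_t)},g_{\pi(j_t)}\}.$$
In $\tau$ the $g$'s precede the $f$'s, and $g_{\pi(j_t)}$ precedes $g_{\pi(j_s)}$. So the $\tau$-first element is $g_{\pi(j_t)}\in U(F_{\pi(j_t)})$, and therefore $F_{\pi(j_s)}<_\tau F_{\pi(j_t)}$. So the $F$'s appear as $F_{\pi(j_1)},\dots,F_{\pi(j_k)}$, and Lemma 5 gives $T(\tau)=\Sigma_{\pi j}$. $\square$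

To recover the middle line of (3), take $k=2$, $\pi$ the swap and $j=(1,2)$. The proof gives $B$ as $b_0,b_1,E_1,E_2$; then $y,g_{\pi(2)},g_{\pi(1)}=y,g_1,g_2$; then $z$ by inclusion, followed by $f_2,f_1$, since the first disagreement of $U(f_1)$ and $U(f_2)$ is $E_1\in U(f_1)$; then $F_{\pi(1)},F_{\pi(2)}=F_2,F_1$; and finally $a_1,a_0$.

## 9. Exact periods: all even numbers, and superpolynomial growth

**Proof of Theorem 2, part 1.** $G_\pi$ is the incomparability graph of a poset on $4k+6$ elements, so it is a cocomparability graph on $n=4k+6$ vertices. Let $\sigma_1$ be any LexBFS ordering of it.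

**Reaching the normal form.** By the theorem of Dusart and Habib, $\sigma_n$ is a cocomparability ordering. By Lemma 3 it is a linear extension of $P$ or of $P^d$. In the second case, Lemma 1 applied to $P^d$ shows that $\sigma_{n+1}$ is a linear extension of $P$. So for some $m\in\{n,n+1\}$ the ordering $\sigma_m$ is a linear extension of $P$. By Lemma 5, $\sigma_{m+2}=\Sigma_j$ for some list $j$, and by Lemma 6,
$$\sigma_{m+2+2\ell}=\Sigma_{\pi^\ell j}\qquad\text{for all }\ell\ge0.\tag{6}$$

**Computing the period.** The ordering $\Sigma_j$ determines $j$, and $j$ lists all of $\{1,\dots,k\}$. So $\Sigma_{\pi^\ell j}=\Sigma_j$ if and only if $\pi^\ell(j_s)=j_s$ for all $s$, that is, if and only if $\pi^\ell=\mathrm{id}$. With $\ell=\mathrm{ord}(\pi)$, (6) gives $\sigma_{m+2+2\,\mathrm{ord}(\pi)}=\sigma_{m+2}$, hence $\sigma_{i+2\,\mathrm{ord}(\pi)}=\sigma_i$ for all $i\ge m+2$.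

Conversely, suppose $\sigma_{i+d}=\sigma_i$ for all large $i$, where $d\ge1$. If $d$ were odd, then for large $i$ Lemma 1 would make one of $\sigma_i,\sigma_{i+d}$ a linear extension of $P$ and the other a linear extension of $P^d$. These differ, since $a_0$ precedes $b_0$ in the first and follows it in the second. So $d=2e$. Taking a large $i$ of the form $m+2+2\ell$, (6) gives $\Sigma_{\pi^{e}(\pi^\ell j)}=\Sigma_{\pi^\ell j}$, and $\pi^\ell j$ is again a list of $\{1,\dots,k\}$; so $\pi^e=\mathrm{id}$ and $e\ge\mathrm{ord}(\pi)$. The minimal period is exactly $2\,\mathrm{ord}(\pi)$. If $\pi\ne\mathrm{id}$, it exceeds 2, so no sequence on $G_\pi$ satisfies $\sigma_{i+2}=\sigma_i$ for all large $i$. $\blacksquare$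

**Proof of Theorem 2, part 2.** **Only these periods occur.** For $n=1$ the period is 1. If $G$ is complete with $n\ge2$, then $T$ is reversal (Section 3), and the period is 2. Now let $G$ be a cocomparability graph that is not complete. By Dusart and Habib, $\sigma_n$ is a cocomparability ordering. Let $P$ be the poset obtained by orienting the non-edges of $G$ along $\sigma_n$ (Section 2). Its incomparability graph is $G$, it has at least one relation $x<_Py$, and $\sigma_n$ is a linear extension of it. By Lemma 1 the orderings $\sigma_n,\sigma_{n+1},\dots$ are alternately linear extensions of $P$ and of $P^d$. So $x$ is alternately before and after $y$, and two orderings an odd number of steps apart are different. Hence the eventual period is even. In particular, $1$ occurs only for $n=1$.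

**All even periods occur.** Given $r\ge1$, put $k=\max(r,2)$ and let $\pi$ be an $r$-cycle on $\{1,\dots,k\}$ (the identity if $r=1$). Then $\mathrm{ord}(\pi)=r$, and by part 1 every sequence on $G_\pi$ has eventual period $2r$. $\blacksquare$

**Proof of Theorem 2, part 3.** Let $g(k)$ be the maximum order of a permutation of $k$ elements. Landau's theorem (E. Landau, *Über die Maximalordnung der Permutationen gegebenen Grades*, 1903) states that $\ln g(k)\sim\sqrt{k\ln k}$. For each $k\ge2$ choose $\pi$ of order $g(k)$. By part 1, every sequence on $G_\pi$ has eventual period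
$$2g(k)=\exp\big((1+o(1))\sqrt{k\ln k}\big),$$
where the factor $2$ is absorbed because $\ln2=o(\sqrt{k\ln k})$. Here $n=4k+6$, so $k\sim n/4$ and $\ln k\sim\ln n$; hence $\sqrt{k\ln k}\sim\sqrt{\tfrac n4\ln n}=\tfrac12\sqrt{n\ln n}$. The period is therefore $\exp\big((\tfrac12+o(1))\sqrt{n\ln n}\big)$. It exceeds every fixed power $n^c=\exp(c\ln n)$ once $n$ is large, since $\sqrt{n\ln n}/\ln n\to\infty$. $\blacksquare$
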